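\title{Local particle flows for conservation laws of cellular automata}

\begin{abstract}
Assign to each state of a cellular automaton on $\mathbb Z^d$ a number of particles, and suppose that the automaton conserves the total number of particles on periodic configurations. We prove that the conservation law is always explained by a motion of particles: there is a local, translation-invariant rule that says how many particles travel from each cell to each other cell, over a bounded distance. The proof first builds a signed local current by a telescoping sum, then moves it onto the cells that are occupied after the update, and finally cuts it into paths of bounded length by a first-in-first-out queueing process. The process becomes stationary in bounded time because exponential decay beats the polynomial growth of balls. The same proof works for nonnegative real-valued quantities and for left-ordered groups of subexponential growth, with bounds that depend neither on the set of states nor on the local rule.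
\end{abstract}

\section{Conserved particles and particle flows}\label{sec:intro}

Let $d\ge1$, let $S$ be a finite set of states, and let $\mathbb N=\{0,1,2,\dots\}$. A \emph{configuration} is an element $x\in S^{\mathbb Z^d}$; we write $x[i]$ for the state of the cell $i\in\mathbb Z^d$, and $\sigma^a$ for the shift $(\sigma^ax)[i]=x[i+a]$. A \emph{cellular automaton} with finite neighborhood $0\in N\subseteq\mathbb Z^d$ is a map $F:S^{\mathbb Z^d}\to S^{\mathbb Z^d}$ of the form $(Fx)[j]=f\big((x[j+n])_{n\in N}\big)$ for a fixed local rule $f:S^N\to S$.

A \emph{particle assignment} is a map $\eta:S\to\mathbb N$: a cell in state $s$ carries $\eta(s)$ particles. A configuration usually carries infinitely many particles, so conservation is tested where the count is finite. If $x$ is invariant under the shifts $\sigma^a$ with $a$ in a subgroup $\Lambda\subseteq\mathbb Z^d$ of finite index, then so is $Fx$, and a \emph{period} is a set $P$ of representatives of $\mathbb Z^d/\Lambda$. We say that $F$ \emph{conserves} $\eta$ if $\sum_{i\in P}\eta(x[i])=\sum_{i\in P}\eta((Fx)[i])$ for every such periodic configuration $x$.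

Conservation is a statement about totals. The obvious mechanism behind it would be that particles are neither created nor destroyed but move, by a rule as local as $F$ itself. A \emph{particle flow} is a family of maps $\Phi_{i\to j}:S^{\mathbb Z^d}\to\mathbb N$ $(i,j\in\mathbb Z^d)$ such that
\begin{itemize}
\item[(i)] $\Phi_{i\to j}(x)=\Phi_{0\to j-i}(\sigma^ix)$ for all $i,j,x$ (uniformity);
\item[(ii)] each $\Phi_{0\to k}$ depends only on the states of $x$ in a fixed finite set, the \emph{window};
\item[(iii)] $\Phi_{0\to k}\equiv0$ for all $k$ outside a finite set, the \emph{range}.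
\end{itemize}
The flow is \emph{compatible} with $\eta$ and $F$ if, for every configuration $x$ and every cell $a$,
\begin{equation}\label{eq:compatible}
\sum_{j}\Phi_{a\to j}(x)=\eta(x[a])\qquad\text{and}\qquad\sum_i\Phi_{i\to a}(x)=\eta((Fx)[a]).
\end{equation}
Thus $\Phi_{i\to j}(x)$ is the number of particles that move from $i$ to $j$; every particle of $x$ goes somewhere, and every particle of $Fx$ comes from somewhere.

\begin{example}\label{ex:rule}
Let $d=1$, $S=\{0,1\}$, $\eta(s)=s$, and let every pattern $101$ become $011$: a particle steps to the right when the next cell is empty and the one after it is occupied. With $J_a(x)=x[a]\,(1-x[a+1])\,x[a+2]$ the automaton is $(Fx)[i]=x[i]+J_{i-1}(x)-J_i(x)$. The value lies in $\{0,1\}$ because $J_i=1$ forces $x[i]=1$ and $J_{i-1}=1$ forces $x[i]=0$, and the neighborhood is $N=\{-1,0,1,2\}$. The flow $\Phi_{a\to a+1}=J_a$, $\Phi_{a\to a}=x[a]-J_a$ is compatible.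
\end{example}

A compatible flow forces conservation. Indeed, let $x$ be $\Lambda$-periodic with period $P$. For fixed $k$ the function $a\mapsto\Phi_{a\to a+k}(x)=\Phi_{0\to k}(\sigma^ax)$ is $\Lambda$-periodic, so it has the same sum over $P$ and over $P-k$, and
\begin{equation}\label{eq:easy}
\sum_{a\in P}\eta(x[a])=\sum_k\sum_{a\in P}\Phi_{a\to a+k}(x)=\sum_k\sum_{a\in P}\Phi_{a-k\to a}(x)=\sum_{a\in P}\eta((Fx)[a]).
\end{equation}
The question is whether the converse holds: \emph{if $F$ conserves $\eta$, is there a particle flow compatible with $\eta$ and $F$?}

There is evidence for a positive answer. It is known (Pivato) that $F$ conserves $\eta$ if and only if, for every $x$ and every finite $A\subseteq\mathbb Z^d$,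
\begin{equation}\label{eq:pivato}
\sum_{i\in A}\eta(x[i])\le\sum_{i\in A-N}\eta((Fx)[i])\quad\text{and}\quad\sum_{i\in A}\eta((Fx)[i])\le\sum_{i\in A+N}\eta(x[i]).
\end{equation}
Join a particle of $x$ at the cell $i$ to a particle of $Fx$ at the cell $j$ when $i-j\in N$. It is known, via Hall's Marriage Theorem and \eqref{eq:pivato}, that this bipartite graph has a perfect matching. So the particles of $x$ can always be identified with those of $Fx$ in such a way that each moves a bounded distance. A compatible flow is known to exist when $d=1$, and when $d=2$ and $N=\{(0,0),(0,1),(1,0),(1,1)\}$. Whether the identification can be made local and uniform in general is posed as an open question in \cite{chapter}.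

There is also reason for caution, since the existence of matchings says nothing about locality. On $\mathbb Z$, let $x$ have particles at $1,3,\dots,2\ell-1$, and let $y$ have particles either at $0,2,\dots,2\ell-2$ or at $2,4,\dots,2\ell$. In both cases $x$ can be matched with $y$ by steps of length one. But the net number of particles crossing from the left of the bond $(2j-1,2j)$ to its right must be $0$ in the first case and $1$ in the second, while near the middle the two pairs $(x,y)$ look the same. No rule of bounded window and range handles both cases for all $\ell$. A proof must therefore use that $y=Fx$ for an automaton that is conservative on all configurations. Moreover, on $\mathbb Z$ the net current through a bond is forced by counting, as in this example, whereas for $d\ge2$ one can add a circulation around any closed loop, and there is no canonical current to start from.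

The answer is nevertheless positive.

\begin{theorem}\label{thm:main}
Let $d\ge1$, let $0\in N\subseteq\mathbb Z^d$ be finite, let $F:S^{\mathbb Z^d}\to S^{\mathbb Z^d}$ be a cellular automaton with neighborhood $N$, and let $\eta:S\to\mathbb N$ be conserved by $F$. Then there is a particle flow compatible with $\eta$ and $F$.
\end{theorem}

With \eqref{eq:easy}, a compatible flow exists if and only if $F$ conserves $\eta$. The proof uses only two properties of $\mathbb Z^d$, a translation-invariant total order and the slow growth of balls, and it does not need $\eta$ to be an integer. We therefore prove a more general statement, Theorem~\ref{thm:general}, formulated in Section~\ref{sec:setting}; the proof occupies Sections \ref{sec:signed}--\ref{sec:flow} and does not rely on \eqref{eq:pivato}. Section~\ref{sec:examples} shows the method on two small examples.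

\section{The method in two examples}\label{sec:examples}

\subsection*{A signed current, and why it is not enough}
Take the automaton of Example~\ref{ex:rule} and suppose that we are given only the local function $h_i(x)=(Fx)[i]-x[i]$, with no hint of how particles move. Write $x$ cell by cell from left to right over a background of $0$'s, and charge to each cell $a$ the change of $h$ that writing it causes. Let $x^{\le a}$ and $x^{<a}$ agree with $x$ on the cells $\le a$ and $<a$ respectively and vanish elsewhere, and put $\psi_{a\to i}(x)=h_i(x^{\le a})-h_i(x^{<a})$. Here $h_i=J_{i-1}-J_i$. Since $J_b\neq0$ requires a particle at $b+2$, the numbers $J_b(x^{\le a})$ and $J_b(x^{<a})$ both vanish for $b+2>a$ and agree for $b+2<a$; for $b=a-2$ they equal $J_{a-2}(x)$ and $0$. Hence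
\[
\psi_{a\to a-1}=J_{a-2},\qquad\psi_{a\to a-2}=-J_{a-2},
\]
and all other $\psi_{a\to i}$ vanish. The sum over $i$ is $0$, and the sum over $a$ is $J_{i-1}-J_i=h_i$. So $\psi$ is a local current whose inflow minus outflow is $h_i$, but it takes negative values. Reversing the negative edges gives, for each pattern $101$ on the cells $a-2,a-1,a$, the two edges $a-2\to a$ and $a\to a-1$. Figure~\ref{fig:block} shows the result for a block $x=(10)^\ell1$ on the cells $0,\dots,2\ell$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \p in {0,...,6} \node[circle,draw,inner sep=2pt] (c\p) at (\p,0) {$\p$};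
\draw[->,thick] (c0) to[bend left=50] (c2);
\draw[->,thick] (c2) to[bend left=50] (c4);
\draw[->,thick] (c4) to[bend left=50] (c6);
\draw[->,thick] (c2) -- (c1);
\draw[->,thick] (c4) -- (c3);
\draw[->,thick] (c6) -- (c5);
\node at (-1,-0.6) {$x$};
\node at (-1,-1.1) {$Fx$};
\foreach \p/\s/\r in {0/1/0,1/0/1,2/1/0,3/0/1,4/1/0,5/0/1,6/1/1}
  {\node at (\p,-0.6) {$\s$}; \node at (\p,-1.1) {$\r$};}
\end{tikzpicture}
\caption{The rule $101\to011$ applied to $x=1010101$. Each arrow carries one unit of the current obtained by writing $x$ from left to right. At every cell, particles of $x$ plus inflow equal particles of $Fx$ plus outflow.}\label{fig:block}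
\end{figure}

This nonnegative current is balanced, but it is not a particle flow: two units leave the cell $2$, which holds one particle. The current must be cut into paths, each leading from a particle of $x$ to a particle of $Fx$, and the cut must be made by a local rule and produce paths of bounded length. The second demand is a real one. If each inner even cell passes the arriving unit on to the right and sends its own particle to the left, which is a perfectly local decision, then the particle at $0$ travels to $2\ell$. On its way it meets only cells where $Fx$ has no particle, so it has no occasion to stop. This suggests two remedies: contract the network so that \emph{every} vertex is a place where a path can end, and let the traveler that has been on its way longest be the one that stops.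

\subsection*{A queue on a triangle}
The smallest network in which the second remedy shows its effect is a directed triangle. Let the vertices be $1,2,3$, with capacities $e_{1\to2}=2$, $e_{2\to3}=2$, $e_{3\to1}=1$. Two particles $a,b$ start at $1$, one particle $c$ starts at $2$, and one particle must end at each vertex; supply plus inflow equals demand plus outflow at each vertex ($2+1=1+2$, $1+2=1+2$, $0+2=1+1$).

Regard these numbers as rates of a process in discrete time. At each time every particle emits a fresh token at its vertex, every vertex absorbs one token, and every edge carries exactly as many tokens as its capacity. To start the process, fill the edges with dummy tokens $*$. Each vertex sorts its tokens, oldest first ($*$ being older than everything, ties broken alphabetically), absorbs the first, and sends the others on. Writing $a_\tau$ for a token of origin $a$ and age $\tau$ and underlining what is absorbed, we get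
\[
\begin{array}{c|ccc}
\text{time}&\text{vertex }1&\text{vertex }2&\text{vertex }3\\\hline
0&\underline{*},a_0,b_0&\underline{*},*,c_0&\underline{*},*\\
1&\underline{*},a_0,b_0&\underline{a_1},b_1,c_0&\underline{*},c_1\\
2&\underline{c_2},a_0,b_0&\underline{a_1},b_1,c_0&\underline{b_2},c_1\\
3&\underline{c_2},a_0,b_0&\underline{a_1},b_1,c_0&\underline{b_2},c_1
\end{array}
\]
As soon as the dummy tokens are gone the state repeats, and the stationary state gives the answer $a\to2$, $b\to3$, $c\to1$. Notice also that each row is obtained from the next one by replacing with $*$ every token whose age exceeds the time of the earlier row; this is the reason for the repetition (Lemma~\ref{lem:stationary}). On an infinite lattice the supply of dummy tokens is infinite. But each vertex holds at most a constant number $C$ of them and removes one, hence at least the fraction $1/C$, at every step, while those present at a vertex at time $t$ come from a ball containing $O(t^d)$ cells. So they disappear everywhere after a time that does not depend on $x$.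

\section{Ordered groups and the local form of conservation}\label{sec:setting}

Let $\Gamma$ be a countable group with identity $1$. For subsets $A,B$ we write $AB=\{ab:a\in A,\ b\in B\}$, $A^{-1}=\{a^{-1}:a\in A\}$, and $A^t$ for the set of products of $t$ elements of $A$. We assume:
\begin{itemize}
\item $\Gamma$ carries a \emph{left-invariant total order}: $a<b$ implies $ga<gb$ for all $g$;
\item $\Gamma$ has \emph{subexponential growth}: $|E^t|^{1/t}\to1$ for every finite $E\ni1$.
\end{itemize}
The group $\mathbb Z^d$ qualifies: take the lexicographic order ($a<b$ if the first nonzero coordinate of $b-a$ is positive), and note that $E\subseteq[-r,r]^d$ gives $|E^t|\le(2rt+1)^d$. So does every finitely generated torsion-free nilpotent group, by the standard facts that such a group is orderable and has polynomial growth. A reader interested only in $\mathbb Z^d$ should read $gN$ as $g+N$, $gN^{-1}$ as $g-N$, and $i^{-1}j$ as $j-i$.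

A cellular automaton on $S^\Gamma$ with finite neighborhood $N\ni1$ is a map $(Fx)[g]=f\big((x[gn])_{n\in N}\big)$, and the shifts are $(\sigma^gx)[i]=x[gi]$. Let $G$ be a subgroup of $(\mathbb R,+)$, put $G_+=G\cap[0,\infty)$, and let $\eta:S\to G_+$. We call $\eta(x[i])$ the \emph{mass} of $x$ at $i$, and the cell $i$ \emph{empty} in $x$ if this mass is $0$. The local change of mass is
\[
h_g(x)=\eta((Fx)[g])-\eta(x[g]).
\]
Since $(F\sigma^gx)[i]=(Fx)[gi]$, we have $h_i(\sigma^gx)=h_{gi}(x)$. Since $1\in N$, the number $h_g(x)$ depends only on $x|_{gN}$; so a change of $x$ at one cell $a$ can affect $h_g$ only for $g\in aN^{-1}$.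

In this setting we say that $F$ \emph{conserves} $\eta$ if
\begin{itemize}
\item[(C1)] $h_1(s^\Gamma)=0$ for every constant configuration $s^\Gamma$, $s\in S$;
\item[(C2)] $\sum_{g\in aN^{-1}}\big(h_g(x)-h_g(x')\big)=0$ whenever $x,x'$ differ only at the cell $a$.
\end{itemize}
Condition (C2) says that the total change of mass is insensitive to a modification of one cell, and (C1) normalizes it. A \emph{local uniform flow with values in $G_+$} is a family of maps $\Phi_{i\to j}:S^\Gamma\to G_+$ with $\Phi_{i\to j}(x)=\Phi_{1\to i^{-1}j}(\sigma^ix)$, such that the maps $\Phi_{1\to k}$ have a finite window and a finite range in the sense of (ii) and (iii); compatibility is again \eqref{eq:compatible}.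

\begin{theorem}\label{thm:general}
$F$ conserves $\eta$ if and only if there is a compatible local uniform flow with values in $G_+$. The range and the window of the flow can be bounded in terms of $\Gamma$, its order, $N$ and the ratio $\max\eta/\min\{\eta(s):\eta(s)>0\}$ only. They depend neither on $S$ nor on the local rule.
\end{theorem}

(If $\eta\equiv0$, the ratio is not defined and the zero flow serves.) The link with Theorem~\ref{thm:main} is the following lemma.

\begin{lemma}\label{lem:periodic}
Let $\Gamma=\mathbb Z^d$. If $F$ conserves $\eta$ on periodic configurations, then \textup{(C1)} and \textup{(C2)} hold.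
\end{lemma}

\begin{proof}
A constant configuration has a period consisting of one cell, which gives (C1). For (C2), let $x,x'$ differ only at $a$; we copy the relevant finite parts of $x$ and $x'$ into periodic configurations. Let $D=a-N+N$, so that $a\in a-N\subseteq D$ and $i+N\subseteq D$ for $i\in a-N$. Choose $L$ so large that the translates $D+Lk$, $k\in\mathbb Z^d$, are pairwise disjoint. Let $w,w'$ be the $L\mathbb Z^d$-periodic configurations that agree on $D$ with $x$ and $x'$ respectively and equal one fixed state off $D+L\mathbb Z^d$. They differ only on $a+L\mathbb Z^d$, so $h_i(w)=h_i(w')$ unless $i\in a-N+L\mathbb Z^d$. The cells of $a-N$ lie in $D$ and are therefore pairwise incongruent modulo $L$; extend $a-N$ to a period $P$. Both $h(w)$ and $h(w')$ sum to $0$ over $P$, hence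
\[
0=\sum_{i\in P}\big(h_i(w)-h_i(w')\big)=\sum_{i\in a-N}\big(h_i(w)-h_i(w')\big)=\sum_{i\in a-N}\big(h_i(x)-h_i(x')\big).\qedhere
\]
\end{proof}

Thus Theorem~\ref{thm:general} with $\Gamma=\mathbb Z^d$ and $G=\mathbb Z$ gives Theorem~\ref{thm:main}. Conversely, (C1) and (C2) yield a compatible flow, which yields conservation on periodic configurations by \eqref{eq:easy}; so the two definitions of conservation agree. For integer-valued $\eta$ with a given maximum the ratio in Theorem~\ref{thm:general} takes finitely many values, so in Theorem~\ref{thm:main} the range and the window can be bounded in terms of $d$, $N$ and $\max\eta$.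

One direction of Theorem~\ref{thm:general} is a short computation.

\begin{lemma}\label{lem:converse}
If a compatible local uniform flow exists, then \textup{(C1)} and \textup{(C2)} hold.
\end{lemma}

\begin{proof}
By \eqref{eq:compatible}, $h_g(x)=\sum_j\big(\Phi_{j\to g}(x)-\Phi_{g\to j}(x)\big)$. If $x$ is constant, then $\sigma^ix=x$, so $\Phi_{i\to j}(x)=\varphi(i^{-1}j)$ for one function $\varphi$ of finite support, and $h_1(x)=\sum_j\varphi(j^{-1})-\sum_j\varphi(j)=0$. Now let $x,x'$ differ only at $a$, and put $\Delta_{i,j}=\Phi_{i\to j}(x)-\Phi_{i\to j}(x')$. If $W$ is the window and $P$ the range, then $\Phi_{i\to j}(x)$ depends only on $x|_{iW}$, so $\Delta_{i,j}=0$ unless $i\in aW^{-1}$ and $j\in iP$. Only finitely many $\Delta_{i,j}$ are nonzero, and $\sum_{g\in\Gamma}\big(h_g(x)-h_g(x')\big)=\sum_{g,j}\Delta_{j,g}-\sum_{g,j}\Delta_{g,j}=0$. The terms with $g\notin aN^{-1}$ vanish, which leaves (C2).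
\end{proof}

From now on we assume (C1) and (C2) and construct a flow. We may assume $\eta\not\equiv0$, and we put
\[
M=\max\eta,\qquad\delta=\min\{\eta(s):\eta(s)>0\},\qquad S_0=\eta^{-1}(0).
\]
We fix a background state $z$, chosen in $S_0$ if $S_0\ne\emptyset$ and arbitrarily otherwise. The next lemma says that mass neither appears far from mass nor disappears without a trace. On $\mathbb Z^d$ it follows from \eqref{eq:pivato} with $A$ a single cell; the direct proof is where $\eta\ge0$ first enters.

\begin{lemma}\label{lem:near}
\begin{itemize}
\item[(a)] If all cells of $iN$ are empty in $x$, then $\eta((Fx)[i])=0$ and $h_i(x)=0$.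
\item[(b)] If $\eta(x[p])>0$, then $\eta((Fx)[g])>0$ for some $g\in pN^{-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
If $S_0=\emptyset$, then (a) is vacuous and (b) holds with $g=p$. So let $\eta(z)=0$.

(a) Let $x'$ equal $x$ on $iN$ and $z$ elsewhere. All $h_g(z^\Gamma)$ vanish by (C1). We pass from $z^\Gamma$ to $x'$ by changing $|N|$ cells one at a time; each change affects finitely many $h_g$ and, by (C2), preserves their sum. Hence $\sum_gh_g(x')=0$. All cells are empty in $x'$, so this reads $\sum_g\eta((Fx')[g])=0$, and every term is nonnegative. Therefore $\eta((Fx)[i])=\eta((Fx')[i])=0$. Also $\eta(x[i])=0$ since $i\in iN$.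

(b) Let $x'$ be $x$ with the state at $p$ replaced by $z$. As $p\in pN^{-1}$, condition (C2) gives
\[
\eta(x[p])=\sum_{g\in pN^{-1}}\big(\eta((Fx)[g])-\eta((Fx')[g])\big)\le\sum_{g\in pN^{-1}}\eta((Fx)[g]).\qedhere
\]
\end{proof}

\section{The signed flow}\label{sec:signed}

If signs are allowed, a local current is easy to obtain: write $x$ over the background $z$, cell after cell in the order of $\Gamma$, as in Section~\ref{sec:examples}. Let $x^{\le a}$ (respectively $x^{<a}$) agree with $x$ on the cells $\le a$ (respectively $<a$) and equal $z$ elsewhere, and define
\[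
\psi_{a\to i}(x)=h_i(x^{\le a})-h_i(x^{<a})\in G .
\]

\begin{lemma}\label{lem:psi}
For all $x$, $a$, $i$, $g$:
\begin{itemize}
\item[(a)] $|\psi_{a\to i}(x)|\le2M$; the value depends only on $x|_{iN}$; it vanishes unless $i\in aN^{-1}$; and $\psi_{a\to i}(\sigma^gx)=\psi_{ga\to gi}(x)$.
\item[(b)] $\sum_i\psi_{a\to i}(x)=0$.
\item[(c)] $\sum_a\psi_{a\to i}(x)=h_i(x)$.
\item[(d)] If $\psi_{a\to i}(x)\ne0$, then some cell of $iN$ is not empty in $x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $|h_i|\le M$, and $h_i$ reads only the cells of $iN$. The configurations $x^{\le a}$ and $x^{<a}$ differ at most at $a$, which gives the third claim. Since $c\le a$ if and only if $gc\le ga$, we have $(\sigma^gx)^{\le a}=\sigma^g(x^{\le ga})$, and the same with $<$; now use $h_i\circ\sigma^g=h_{gi}$. This is the first use of left-invariance.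

(b) This is (C2) for the pair $x^{\le a},x^{<a}$.

(c) Only the cells $a\in iN$ contribute; list them as $a_1<\dots<a_k$. On $iN$, the configuration $x^{<a_1}$ agrees with $z^\Gamma$, $x^{<a_{j+1}}$ agrees with $x^{\le a_j}$, and $x^{\le a_k}$ agrees with $x$. The sum telescopes to $h_i(x)-h_i(z^\Gamma)=h_i(x)$, by (C1).

(d) Suppose that all cells of $iN$ are empty in $x$. Then $S_0\neq\emptyset$, so $\eta(z)=0$, and the cells of $iN$ are empty in $x^{\le a}$ and in $x^{<a}$ too. Both terms of $\psi_{a\to i}(x)$ vanish by Lemma~\ref{lem:near}(a).
\end{proof}

Part (d) is the reason for choosing an empty background: the current lives near the mass of $x$, hence, by Lemma~\ref{lem:near}(b), near the mass of $Fx$.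

\section{A network in which every vertex absorbs}\label{sec:network}

The current $\psi$ may pass through cells that are empty in $Fx$, where no path can end. We remove these cells by attaching each relevant cell to a nearby cell that is occupied in $Fx$. Let
\[
Q=Q(x)=\{v\in\Gamma:\eta((Fx)[v])>0\},\qquad K=N^{-1}NN^{-1},
\]
and fix once and for all an enumeration of the finite set $K$ that starts with $1$. If $cK$ meets $Q$, let $\pi(c)=ck$, where $k$ is the first element of $K$ with $ck\in Q$; otherwise $\pi(c)$ is undefined. Then $\pi(v)=v$ for $v\in Q$, and $\pi^{-1}(v)\subseteq vK^{-1}$. The set $K$ is chosen just large enough for the following.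

\begin{lemma}\label{lem:pi}
If $\eta(x[p])>0$, then $\pi(p)$ is defined. If $\psi_{a\to i}(x)\ne0$, then $\pi(a)$ and $\pi(i)$ are defined.
\end{lemma}

\begin{proof}
Since $1\in N$, both $N^{-1}$ and $NN^{-1}$ are contained in $K$. The first claim is Lemma~\ref{lem:near}(b). For the second, Lemma~\ref{lem:psi}(d) gives a nonempty cell $p\in iN$, and Lemma~\ref{lem:near}(b) gives $q\in Q\cap pN^{-1}$. Then $q\in iNN^{-1}\subseteq iK$, and since $i\in aN^{-1}$, also $q\in aN^{-1}NN^{-1}=aK$.
\end{proof}

Push $\psi$ forward along $\pi$ and orient each edge in the direction of the net current: for $u,v\in\Gamma$ let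
\[
\Psi_{u\to v}=\sum_{a\in\pi^{-1}(u)}\ \sum_{i\in\pi^{-1}(v)}\psi_{a\to i}(x),\qquad e_{u\to v}=\max(\Psi_{u\to v}-\Psi_{v\to u},0)\in G_+ .
\]
These are finite sums, empty unless $u,v\in Q$. For $v\in Q$ define the demand, the supply, the inflow and the outflow,
\[
m_v=\eta((Fx)[v]),\qquad n_v=\sum_{c\in\pi^{-1}(v)}\eta(x[c]),\qquad I_v=\sum_ue_{u\to v},\qquad O_v=\sum_we_{v\to w}.
\]
Finally let
\[
E=K^{-1}N^{-1}K\cup K^{-1}NK,\qquad C=4M|K||N|.
\]
The set $E$ is finite, contains $1$, and satisfies $E^{-1}=E$.

\begin{proposition}\label{prop:network}
For every configuration $x$: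
\begin{itemize}
\item[(N1)] $m_v\ge\delta$ for all $v\in Q$.
\item[(N2)] $n_v+I_v=m_v+O_v$ for all $v\in Q$.
\item[(N3)] If $e_{u\to v}>0$, then $u,v\in Q$ and $u^{-1}v\in E$.
\item[(N4)] $I_v\le C$ for all $v\in Q$.
\item[(N5)] The restriction $x|_{vEN}$ determines whether $v\in Q$, the number $m_v$, the set $\pi^{-1}(v)$ with the masses $\eta(x[c])$ on it, and the numbers $e_{v\to w}$, $e_{w\to v}$ for all $w$.
\item[(N6)] Left multiplication by $g$ carries the data of $\sigma^gx$ to those of $x$: $gQ(\sigma^gx)=Q(x)$, $g\,\pi_{\sigma^gx}(c)=\pi_x(gc)$, $m_v(\sigma^gx)=m_{gv}(x)$, $e_{u\to v}(\sigma^gx)=e_{gu\to gv}(x)$.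
\end{itemize}
\end{proposition}

\begin{proof}
(N1) is the definition of $Q$ and $\delta$.

(N3) If $\Psi_{u\to v}\ne0$, there are $a\in uK^{-1}$ and $i\in aN^{-1}$ with $v=\pi(i)\in iK$, so $u^{-1}v\in K^{-1}N^{-1}K$. If $\Psi_{v\to u}\ne0$, then $v^{-1}u\in K^{-1}N^{-1}K$, so $u^{-1}v\in K^{-1}NK$.

(N4) The set $\pi^{-1}(v)$ has at most $|K|$ elements. For each $i$ in it at most $|N|$ cells $a$ have $\psi_{a\to i}\neq0$, and for each $a$ in it at most $|N|$ cells $i$ do. Hence $\sum_u|\Psi_{u\to v}|$ and $\sum_u|\Psi_{v\to u}|$ are each at most $2M|K||N|$, and $I_v$ is at most their sum.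

(N2) By Lemma~\ref{lem:pi}, summing over $u\in Q$ and $a\in\pi^{-1}(u)$ captures every $a$ with $\psi_{a\to i}\ne0$, and summing over $w\in Q$ and $i\in\pi^{-1}(w)$ captures every $i$ with $\psi_{a\to i}\ne0$. So Lemma~\ref{lem:psi}(c) and (b) give
\[
\sum_u\Psi_{u\to v}=\sum_{i\in\pi^{-1}(v)}h_i(x),\qquad\sum_w\Psi_{v\to w}=\sum_{a\in\pi^{-1}(v)}\sum_i\psi_{a\to i}(x)=0 .
\]
A cell $i\in\pi^{-1}(v)$ with $\eta((Fx)[i])>0$ lies in $Q$, so $i=\pi(i)=v$; thus the first sum is $m_v-n_v$. Since $\max(t,0)-\max(-t,0)=t$, we get $I_v-O_v=\sum_u(e_{u\to v}-e_{v\to u})=\sum_u(\Psi_{u\to v}-\Psi_{v\to u})=m_v-n_v$.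

(N5) Whether $c\in Q$, and $m_c$, are read from $x|_{cN}$; so $\pi(c)$, defined or not, is read from $x|_{cKN}$. By Lemma~\ref{lem:psi}(a), all data listed are computed from the states $x[c]$, the values $\pi(c)$ and the numbers $\psi_{a\to c}$ for cells $c\in vK^{-1}N^{-1}\cup vK^{-1}N$, a set that contains $vK^{-1}$. For such $c$ we have $cN\subseteq cKN\subseteq vEN$.

(N6) The statements on $Q$ and $m$ follow from $(F\sigma^gx)[v]=(Fx)[gv]$. Then $ck\in Q(\sigma^gx)$ if and only if $gck\in Q(x)$, so the same first $k$ is selected for $c$ and for $gc$. The statement on $e$ follows from this and Lemma~\ref{lem:psi}(a).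
\end{proof}

\begin{example}\label{ex:path}
Return to $x=(10)^\ell1$, $\ell\ge2$, under the rule $101\to011$. Here $Q=\{1,3,\dots,2\ell-1,2\ell\}$ and $K=\{-5,\dots,4\}$; let the enumeration begin with $0,-1,1$. Then $\pi(0)=1$ and $\pi(2j)=2j-1$ for $1\le j\le\ell-1$. The nonzero values of $\psi$ are $\psi_{2j\to2j-1}=1$ and $\psi_{2j\to2j-2}=-1$ for $1\le j\le\ell$. For $j=1$ both contribute to $\Psi_{1\to1}$; for $2\le j\le\ell-1$ they give $\Psi_{2j-1\to2j-1}=1$ and $\Psi_{2j-1\to2j-3}=-1$; for $j=\ell$ they give $\Psi_{2\ell\to2\ell-1}=1$ and $\Psi_{2\ell\to2\ell-3}=-1$. The network is the path $1\to3\to\dots\to2\ell-3\to2\ell\to2\ell-1$ with all capacities and all demands equal to $1$, and with supplies $2,1,\dots,1,0$ along the path.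
\end{example}

\section{The queueing process}\label{sec:queue}

Fix $x$. We now run on the network the process of Section~\ref{sec:examples}, with masses in place of tokens; for $G=\mathbb Z$ the masses count tokens.

\subsection*{Labels and loads}
A \emph{label} is either $*$ or a pair $(\tau,a)\in\mathbb N\times\Gamma$, where $\tau$ is the age and $a$ the cell of origin. The set $\mathcal L$ of labels is totally ordered, oldest first:
\[
*\prec(\tau,a);\qquad(\tau,a)\prec(\tau',a')\iff\tau>\tau'\ \text{ or }\ (\tau=\tau'\text{ and }a<a').
\]
A \emph{load} is a finitely supported function $R:\mathcal L\to G_+$, of total mass $|R|$. To sort a load, lay out its labels in increasing order as consecutive half-open intervals of lengths $R(\lambda)$ that fill $[0,|R|)$, and let $\ell_R:[0,|R|)\to\mathcal L$ record which label lies over each point. For an interval $J=[\alpha_1,\alpha_2)\subseteq[0,|R|)$ with endpoints in $G$, let $R|J$ be the load whose value at $\lambda$ is the length of $J\cap\ell_R^{-1}(\lambda)$. All endpoints involved lie in $G$, so $R|J$ has values in $G_+$; its mass is the length of $J$, and if intervals $J$ partition $[0,|R|)$,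 the loads $R|J$ add up to $R$.

A map $\kappa:\mathcal L\to\mathcal L$ acts on loads by $(\kappa R)(\lambda')=\sum_{\kappa(\lambda)=\lambda'}R(\lambda)$; this action is additive and preserves mass. If $\kappa$ is weakly increasing, then
\begin{equation}\label{eq:commute}
(\kappa R)|J=\kappa(R|J).
\end{equation}
Indeed, $\kappa\circ\ell_R$ is weakly increasing, so its fibers are unions of consecutive fibers of $\ell_R$; they are half-open intervals of lengths $(\kappa R)(\lambda')$, placed in increasing order. Hence $\ell_{\kappa R}=\kappa\circ\ell_R$, and \eqref{eq:commute} follows by measuring lengths inside $J$.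

\subsection*{The step}
A \emph{state} is a family $R=(R_v)_{v\in Q}$ of loads with $|R_v|=n_v+I_v$, which equals $m_v+O_v$ by (N2). For $v\in Q$ let $w_1<w_2<\cdots$ be the finitely many $w$ with $e_{v\to w}>0$, and cut $[0,m_v+O_v)$ into the interval $[0,m_v)$ followed by consecutive intervals $J_{v\to w_1},J_{v\to w_2},\dots$ of lengths $e_{v\to w_1},e_{v\to w_2},\dots$. The load $R_v|[0,m_v)$ is \emph{absorbed} at $v$, and $R_v|J_{v\to w}$ is sent to $w$, where it arrives one unit of time older. Let $\alpha$ be the aging map, $\alpha(\tau,a)=(\tau+1,a)$ and $\alpha(*)=*$, and let $\beta_v$ be the \emph{fresh load} at $v$, which has mass $\eta(x[a])$ at the label $(0,a)$ for each $a\in\pi^{-1}(v)$ and no other mass; $|\beta_v|=n_v$. The next state is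
\begin{equation}\label{eq:step}
(\Theta R)_v=\beta_v+\sum_{u:\,e_{u\to v}>0}\alpha\big(R_u|J_{u\to v}\big).
\end{equation}
Its mass at $v$ is $n_v+I_v$, so $\Theta R$ is again a state. The process starts from the state $R(0)$ in which $R_v(0)$ is $\beta_v$ together with mass $I_v$ at the label $*$, and $R(t+1)=\Theta R(t)$.

\subsection*{Extinction}
By (N1) every vertex absorbs, and by the choice of $\prec$ it absorbs the label $*$ first. Let $\theta=C/\delta=4|K||N|M/\delta\ge4$. Since $|E^t|^{1/t}\to1$, the quantity $(1-1/\theta)^t|E^t|$ tends to $0$; let $t_0$ be the least $t$ with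
\[
\theta\,(1-1/\theta)^t\,|E^t|<1,
\]
and let $T=t_0+1$. This number depends only on $\Gamma$, $N$ and $M/\delta$; in particular it does not depend on $x$.

\begin{lemma}\label{lem:extinction}
No load $R_v(T)$ has mass at the label $*$.
\end{lemma}

\begin{proof}
Let $g_v(t)$ be the mass of $R_v(t)$ at $*$, and put $g_v(t)=0$ for $v\notin Q$. Fresh loads contain no $*$, so $g_v(t)\le I_v\le C$ by (N4). In the sorted load the label $*$ occupies $[0,g_v(t))$, so the mass at $*$ that leaves $v$ is
\[
\max(g_v(t)-m_v,0)\le\max(g_v(t)-\delta,0)\le(1-1/\theta)\,g_v(t),
\]
the last inequality because $g_v(t)/\theta=\delta g_v(t)/C\le\delta$. By (N3) and $E^{-1}=E$, mass arriving at $v$ comes from a vertex of $vE$. Hence for finite $B\subseteq\Gamma$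
\[
\sum_{v\in B}g_v(t+1)\le(1-1/\theta)\sum_{u\in BE}g_u(t).
\]
Applying this $t$ times, starting from $B=\{v\}$, gives $g_v(t)\le(1-1/\theta)^t\sum_{u\in vE^t}g_u(0)\le C(1-1/\theta)^t|E^t|$. At $t=t_0$ the right side is less than $C/\theta=\delta$. So $g_v(t_0)<m_v$ for every $v\in Q$, no mass at $*$ leaves any vertex at time $t_0$, and $g_v(T)=0$ for all $v$.
\end{proof}

\begin{remark}\label{rem:hyp}
This lemma is the only place where growth is used, and for abstract networks the conclusion fails without it. In the tree where every vertex has one parent and two children, let each edge carry one unit from child to parent, and let $m_v=1$, $n_v=0$. Supply plus inflow equals demand plus outflow, yet every load consists of two units of $*$ forever: the demand is fed from infinity. The priority rule is also needed. In Example~\ref{ex:path}, if each vertex absorbed its youngest token, every inner vertex would keep its fresh token and pass the arriving one along; the label $*$ would survive for a time of order $\ell$, and one particle would travel along all $\ell$ edges.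
\end{remark}

\subsection*{Stationarity}
The process $R(t+1)$, started one step earlier, differs from $R(t)$ only in knowing more about old mass. To make this precise, let $\kappa_t:\mathcal L\to\mathcal L$ send $*$ and all labels of age greater than $t$ to $*$, and fix all other labels. The labels sent to $*$ form an initial segment of $\mathcal L$, so $\kappa_t$ is weakly increasing. It acts on states vertex by vertex.

\begin{lemma}\label{lem:stationary}
We have $\kappa_tR(t+1)=R(t)$ for all $t\ge0$. If no load of $R(t)$ has mass at $*$, then $\Theta R(t)=R(t)$, and all labels occurring in $R(t)$ have age at most $t$.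
\end{lemma}

\begin{proof}
On labels, $\kappa_{t+1}\circ\alpha=\alpha\circ\kappa_t$: both sides send $*$ and the labels of age greater than $t$ to $*$, and both send $(\tau,a)$ with $\tau\le t$ to $(\tau+1,a)$. Also $\kappa_{t+1}\beta_v=\beta_v$. With \eqref{eq:commute} we obtain, for every state $R$,
\[
\kappa_{t+1}(\Theta R)_v=\beta_v+\sum_u\alpha\kappa_t\big(R_u|J_{u\to v}\big)=\beta_v+\sum_u\alpha\big((\kappa_tR_u)|J_{u\to v}\big)=(\Theta\kappa_tR)_v .
\]
For $t=0$, the mass $I_v$ arriving in $R_v(1)$ carries the label $*$ or labels of age at least $1$, all of which $\kappa_0$ sends to $*$; so $\kappa_0R(1)=R(0)$. If $\kappa_tR(t+1)=R(t)$, then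
\[
\kappa_{t+1}R(t+2)=\kappa_{t+1}\Theta R(t+1)=\Theta\kappa_tR(t+1)=\Theta R(t)=R(t+1).
\]
This proves the first claim. If $R(t)=\kappa_tR(t+1)$ has no mass at $*$, then $R(t+1)$ has no mass at any label that $\kappa_t$ sends to $*$. It is then supported on labels of age at most $t$, which $\kappa_t$ fixes, so $R(t+1)=\kappa_tR(t+1)=R(t)$.
\end{proof}

\section{The flow}\label{sec:flow}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
One direction is Lemma~\ref{lem:converse}. For the other, assume (C1), (C2) and $\eta\not\equiv0$. Write $R=R(T)$. By Lemmas \ref{lem:extinction} and \ref{lem:stationary}, $R$ has no mass at $*$, all its labels have age at most $T$, and $\Theta R=R$. Let $A_v=R_v|[0,m_v)$ be the load absorbed at $v$ in this stationary state, and let $\Phi_{a\to v}(x)$ be the part of it that has origin $a$: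
\[
\Phi_{a\to v}(x)=\sum_{\tau=0}^TA_v(\tau,a)\in G_+\quad(v\in Q(x)),\qquad\Phi_{a\to v}(x)=0\quad(v\notin Q(x)).
\]

\emph{Range.} We claim that if $R_v(t)$ has positive mass at $(\tau,a)$, then $\pi(a)$ is defined and $v\in\pi(a)E^\tau$. For $\tau=0$ the mass belongs to $\beta_v$, so $v=\pi(a)$. For $\tau\ge1$ we have $t\ge1$, and by \eqref{eq:step} some $R_u(t-1)$ with $e_{u\to v}>0$ has positive mass at $(\tau-1,a)$; by (N3) and induction, $v\in uE\subseteq\pi(a)E^\tau$. Since $\pi(a)\in aK$ and $E^\tau\subseteq E^T$ for $\tau\le T$, we get $\Phi_{a\to v}(x)=0$ unless $v\in aKE^T$. The range is contained in $KE^T$.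

\emph{Incoming sums.} If $v\in Q$, then $A_v$ has mass $m_v$, carried by labels $(\tau,a)$ with $\tau\le T$, so $\sum_a\Phi_{a\to v}(x)=m_v=\eta((Fx)[v])$. If $v\notin Q$, both sides are $0$.

\emph{Outgoing sums.} This is where stationarity is needed: it lets us read the whole life of the mass emitted by $a$ from the single state $R$. Fix $a$ and let $r_\tau=\sum_{v\in Q}R_v(\tau,a)$, a finite sum by the claim above. Age $0$ occurs only in fresh loads, and $\pi(a)$ is defined if $\eta(x[a])>0$ by Lemma~\ref{lem:pi}; so $r_0=\eta(x[a])$. Also $r_{T+1}=0$. Evaluate $R=\Theta R$ at the label $(\tau+1,a)$ and sum over $v$. Since the loads $A_u$ and $R_u|J_{u\to v}$ add up to $R_u$,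
\[
r_{\tau+1}=\sum_u\sum_{v:\,e_{u\to v}>0}\big(R_u|J_{u\to v}\big)(\tau,a)=\sum_u\big(R_u(\tau,a)-A_u(\tau,a)\big)=r_\tau-\sum_uA_u(\tau,a).
\]
Summing over $0\le\tau\le T$ gives $\sum_v\Phi_{a\to v}(x)=r_0-r_{T+1}=\eta(x[a])$.

\emph{Uniformity.} By (N6), left multiplication by $g$ carries the network of $\sigma^gx$ to that of $x$, and it carries fresh loads to fresh loads under the relabeling $(\tau,a)\mapsto(\tau,ga)$, $*\mapsto*$. Because the order of $\Gamma$ is left-invariant, this relabeling preserves $\prec$, and the order $w_1<w_2<\cdots$ of the outgoing edges is preserved as well. By induction on $t$, the load $R_{gv}(t)$ for $x$ is the relabeled load $R_v(t)$ for $\sigma^gx$. As $T$ is the same for all configurations, $\Phi_{ga\to gv}(x)=\Phi_{a\to v}(\sigma^gx)$; with $g=i$, $a=1$, $v=i^{-1}j$ this is $\Phi_{i\to j}(x)=\Phi_{1\to i^{-1}j}(\sigma^ix)$.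

\emph{Window.} We show by induction that $x|_{vE^{t+1}N}$ determines $R_v(t)$. For $t=0$ this is (N5). By \eqref{eq:step}, $R_v(t+1)$ is computed from $\beta_v$ and, for vertices $u\in vE$, from $R_u(t)$ and the intervals $J_{u\to v}$. By (N5) and the induction hypothesis, these are determined by $x$ on $uE^{t+1}N\subseteq vE^{t+2}N$. So $\Phi_{1\to k}(x)$ depends only on $x|_{kE^{T+1}N}$, and as it vanishes for $k\notin KE^T$, the set $KE^{2T+1}N$ is a window.

Thus $\Phi$ is a compatible local uniform flow with values in $G_+$. The sets $K$ and $E$ are determined by $N$, and $T$ by $\Gamma$, $N$ and $M/\delta$, which gives the stated dependence of the range $KE^T$ and the window $KE^{2T+1}N$; the order enters only in how the values of $\Phi$ are computed.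
\end{proof}

As explained after Lemma~\ref{lem:periodic}, Theorem~\ref{thm:main} follows.

To see the output once, finish Example~\ref{ex:path}. At time $0$ the vertex $1$ absorbs the token of origin $0$ and sends on that of origin $2$; every other vertex absorbs its $*$, and the inner vertices send on their fresh tokens. The state $R(1)$ contains no $*$, hence is stationary, and in it each vertex other than $1$ absorbs the token of age $1$ that it has received. The flow moves the particles by $2j\to2j+1$ for $0\le j\le\ell-2$, $2\ell-2\to2\ell$ and $2\ell\to2\ell-1$. It differs from the flow of Example~\ref{ex:rule} at the right end of the block: compatible flows are not unique, and the construction selects one by means of the order, the background state and the enumeration of $K$.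

\begin{thebibliography}{1}

\bibitem{chapter}
Chapter with abstract beginning ``A conservation law in a cellular automaton is the statement of the invariance of a local and additive energy-like quantity. This chapter reviews the ba\ldots'',
\texttt{https://siamak.isoperimetric.info/articles/handbook09.pdf}.

\end{thebibliography}
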